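\title{Curved singularities of mass-minimizing surfaces mod 2 in $\mathbb{R}^4$}

\begin{abstract}
The union of two totally orthogonal planes is, up to rotation, the only singular mass-minimizing $2$-cone mod $2$ in $\mathbb{R}^4$. We show that a minimizing chain with this tangent cone need not be flat near the singular point: the curve $z(w-z^3)=0$ in $\mathbb{C}^2$ is mass-minimizing mod $2$ near the origin. More precisely, two minimal surfaces that cross totally orthogonally at a point form a mod $2$ minimizer near that point if and only if both second fundamental forms vanish there, and every singularity modeled on the cone arises in this way. Minimality is proved with a pair of maps to the plane that replaces a calibration; the converse comes from a harmonic neck placed slightly off the crossing point.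
\end{abstract}

\section{The question and the results}

Throughout, a \emph{chain} is a flat chain with coefficients in $\mathbb{Z}_2$: a generalized surface that has a boundary $\partial T$ and a mass $\mathcal{M}(T)$ but no orientation, so that two copies of the same piece cancel. A surface $S$ carries a chain $[S]$ whose mass is the area of $S$. The facts about chains that we use are recalled in Section~\ref{sec:criterion}.

\begin{definition}\label{def:min}
Let $U\subset\mathbb{R}^4$ be open. A $2$-chain $T$ in $U$ is \emph{mass-minimizing in $U$} if $T$ has locally finite mass in $U$, if $\partial T=0$ in $U$, and if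
\[
\mathcal{M}(T\llcorner W)\le\mathcal{M}\big((T+X)\llcorner W\big)
\]
for every $2$-chain $X$ with compact support in $U$ and $\partial X=0$ and every compact set $W\subset U$ that contains $\operatorname{spt}X$ in its interior. A point $p\in\operatorname{spt}T\cap U$ is \emph{regular} if $T$ is carried by a smooth embedded surface in some neighborhood of $p$, and \emph{singular} otherwise.
\end{definition}

Adding a cycle $X$ replaces a compact piece of $T$ by another piece with the same boundary mod $2$, so the definition says that no such replacement saves area. A \emph{tangent cone} of $T$ at $p$ is a local flat limit of the images of $T$ under $q\mapsto(q-p)/\lambda_j$ for some sequence $\lambda_j\to0$, and the \emph{density} of $T$ at $p$ is $\Theta(T,p)=\lim_{\sigma\to0}\mathcal{M}(T\llcorner B_\sigma(p))/\pi\sigma^2$. At a regular point the tangent cone is the tangent plane and the density is $1$.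

Write $\mathbb{R}^4=\mathbb{R}^2\times\mathbb{R}^2\ni(x,y)$, and identify it with $\mathbb{C}^2$ by $z=x_1+ix_2$, $w=y_1+iy_2$. Two $2$-planes are \emph{totally orthogonal} if every direction of one is orthogonal to every direction of the other. Put
\[
P_1=\{y=0\},\qquad P_2=\{x=0\},\qquad C=P_1\cup P_2 .
\]
Two facts are known.
\begin{itemize}
\item[(K1)] The cone $C$, and more generally the union of any two totally orthogonal $2$-planes, is a singular mass-minimizing chain in $\mathbb{R}^4$.
\item[(K2)] Up to rotation, $C$ is the only singular mass-minimizing $2$-cone mod $2$ in $\mathbb{R}^4$.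
\end{itemize}
It is asked in \cite{notes} whether there is a singular minimizer that is not a trivial modification of this example: one whose singularity is modeled on $C$ but which is not exactly flat near the singularity. In precise terms: \emph{are there an open set $U\subset\mathbb{R}^4$, a chain $T$ that is mass-minimizing in $U$, and a singular point $p$ of $T$ at which some tangent cone is a rotation of $C$, such that in no neighborhood of $p$ does $T$ coincide with a union of two totally orthogonal affine planes through $p$?}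

There is a reason to guess that the answer is no. Recall that a closed $2$-form that is at most $1$ on all unit simple $2$-vectors, and equal to $1$ on the oriented tangent planes of a surface, \emph{calibrates} the surface; by Stokes' theorem the surface then minimizes area among oriented competitors. The form $dx_1\wedge dx_2+dy_1\wedge dy_2$ calibrates every holomorphic curve, so for oriented surfaces the curves $z(w-z^k)=0$ give curved examples at once. But a union of two sheets that is minimizing mod $2$ must resist oriented competitors for both relative orientations of the sheets. The cone does so because it is calibrated by $dx_1\wedge dx_2+dy_1\wedge dy_2$ for one orientation and by $dx_1\wedge dx_2-dy_1\wedge dy_2$ for the other, and a connected oriented surface calibrated by both forms has $dx_1\wedge dx_2=1$ on its tangent planes, so it lies in a translate of $P_1$. There is also a reason to guess the opposite extreme: at small scales, any two minimal surfaces that cross totally orthogonally look as close to $C$ as we please. The truth lies in between,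 and the threshold is at second order.

Call $(S_1,S_2)$ an \emph{orthogonal pair at $p$} if $S_1,S_2\subset\mathbb{R}^4$ are smooth embedded minimal surfaces through $p$ whose tangent planes $T_pS_1$, $T_pS_2$ are totally orthogonal. We write $\mathrm{II}_i$ for the second fundamental form of $S_i$ at the point $p$.

\begin{theorem}\label{thm:A}
Let $(S_1,S_2)$ be an orthogonal pair at $p$ with $\mathrm{II}_1=0=\mathrm{II}_2$. Then $[S_1]+[S_2]$ is mass-minimizing in some neighborhood $U$ of $p$.
\end{theorem}

This theorem alone answers the question in the affirmative.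

\begin{corollary}\label{cor:example}
Let $S_1=\{w=z^3\}$ and $S_2=\{z=0\}$. For a small neighborhood $U$ of $0$, the chain $T=[S_1]+[S_2]$ is mass-minimizing in $U$. The origin is a singular point of $T$ with tangent cone $C$, and in no neighborhood of $0$ is $T$ a union of two totally orthogonal planes.
\end{corollary}

\begin{proof}
The map $z\mapsto(z,z^3)$ is conformal and harmonic, so $S_1$ is minimal. The first and second derivatives of $z^3$ vanish at $0$, so $T_0S_1=P_1$ and $\mathrm{II}_1=0$, while $S_2=P_2$. Theorem~\ref{thm:A} applies. The rescaled surfaces $S_1/\lambda=\{w=\lambda^2z^3\}$ converge smoothly to $P_1$, so the tangent cone at $0$ is $C$ and $\Theta(T,0)=2$; hence $0$ is not regular. A union of two planes through $0$ is its own tangent cone, so if $T$ were such a union near $0$ it would be $C$. But the points $(z,z^3)$ with $z\ne0$ lie neither in $P_1$ nor in $P_2$.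
\end{proof}

The hypothesis of Theorem~\ref{thm:A} is sharp.

\begin{theorem}\label{thm:B}
Let $(S_1,S_2)$ be an orthogonal pair at $p$ with $\mathrm{II}_1\ne0$ or $\mathrm{II}_2\ne0$. Then $[S_1]+[S_2]$ is not mass-minimizing in any neighborhood of $p$.
\end{theorem}

The graph of $z^k$, $k\ge2$, has second fundamental form $D^2(z^k)(0)$ at the origin. So for $k\ge2$ the curve $\{z(w-z^k)=0\}$ is mass-minimizing mod $2$ near $0$ if and only if $k\ge3$. Finally, these pairs exhaust the singularities modeled on $C$.

\begin{theorem}\label{thm:C}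
Let $T$ be mass-minimizing in $U\subset\mathbb{R}^4$, and let $p$ be a singular point at which some tangent cone is a rotation of $C$. Then near $p$ we have $T=[S_1]+[S_2]$, where $(S_1,S_2)$ is an orthogonal pair at $p$ with $S_1\cap S_2=\{p\}$ and $\mathrm{II}_1=\mathrm{II}_2=0$. Conversely, every such pair is mass-minimizing near $p$.
\end{theorem}

Sections~\ref{sec:criterion}--\ref{sec:proofA} prove Theorem~\ref{thm:A}: a criterion for minimality, an algebraic inequality found on the flat cone, and the geometric estimates that feed it. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:neck} and~\ref{sec:class}. Fact (K2) is used only in Section~\ref{sec:class}.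

\section{Calibrating by two maps to the plane}\label{sec:criterion}

Flat $k$-chains mod $2$ are obtained by completing the polyhedral $k$-chains with coefficients in $\mathbb{Z}_2$ in the flat norm $\inf_Q\{\mathcal{M}(P+\partial Q)+\mathcal{M}(Q)\}$; boundary extends by continuity and mass by lower semicontinuity. We use the following standard facts.
\begin{itemize}
\item[(C1)] \emph{Rectifiable chains.} Let $M$ be a bounded measurable set with $\mathcal{H}^2(M)<\infty$ that is $2$-rectifiable, that is, covered up to an $\mathcal{H}^2$-null set by countably many $C^1$ surfaces. Then $M$ carries a chain $[M]$ with $\mathcal{M}([M])=\mathcal{H}^2(M)$, $[M]\llcorner W=[M\cap W]$ and $[M]+[M']=[M\,\triangle\,M']$. At almost every point $M$ has a tangent plane, described up to sign by a unit simple $2$-vector $\tau_M$.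
\item[(C2)] \emph{Fleming's theorem} \cite{Fleming}. A flat chain of finite mass over a finite coefficient group is rectifiable. So a compactly supported $2$-chain of finite mass is of the form $[M]$.
\item[(C3)] \emph{Push-forward.} A map $F$ into $\mathbb{R}^n$ that is Lipschitz near a compact set pushes forward the chains supported in that set; $F_\#$ is additive and commutes with $\partial$. If $N(F|_M,a)$ is the number of preimages of $a$ in $M$ and $J_MF$ is the Jacobian of $F|_M$, then
\[
F_\#[M]=\big[\{a: N(F|_M,a)\text{ is odd}\}\big],\qquad\int_MJ_MF\,d\mathcal{H}^2=\int N(F|_M,a)\,d\mathcal{H}^2(a).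
\]
The second identity is the area formula; it gives $\mathcal{M}(F_\#[M])\le\int_MJ_MF$. If $n=2$, $F$ is smooth and $dA$ is the area form of $\mathbb{R}^2$, then $J_MF=|F^*dA(\tau_M)|$.
\item[(C4)] \emph{Constancy theorem.} A compactly supported $2$-chain of finite mass in $\mathbb{R}^2$ with zero boundary is $0$.
\end{itemize}
In Definition~\ref{def:min} the support of $X$ lies in the interior of $W$, so $(T+X)\llcorner W$ is the chain $T\llcorner W+X$.

A competitor mod $2$ may be non-orientable, so forms cannot be integrated over it and Stokes' theorem is not available. What survives is the parity of the number of preimages under a map to the plane. One map is used for each sheet.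

\begin{proposition}\label{prop:criterion}
Let $U\subset\mathbb{R}^4$ be open, let $S_1,S_2$ be smooth embedded surfaces without boundary that are closed in $U$, and let $F_1,F_2\colon U\to\mathbb{R}^2$ be smooth. Put $\alpha=F_1^*dA$ and $\beta=F_2^*dA$. Suppose that
\begin{itemize}
\item[(a)] $F_i|_{S_i}$ is injective and area-preserving for $i=1,2$;
\item[(b)] $F_1=0$ on $S_2$ and $F_2=0$ on $S_1$;
\item[(c)] $|\alpha(\tau)|+|\beta(\tau)|\le1$ for every unit simple $2$-vector $\tau$ at every point of $U$.
\end{itemize}
Then $T=[S_1]+[S_2]$ is mass-minimizing in $U$.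
\end{proposition}

\begin{proof}
Since the $S_i$ are closed in $U$ and have no boundary, $T$ has locally finite mass and $\partial T=0$ in $U$. By (a) and (b), $S_1\cap S_2$ has at most one point, so $\mathcal{M}(T\llcorner W)=\mathcal{H}^2(S_1\cap W)+\mathcal{H}^2(S_2\cap W)$ for compact $W\subset U$.

Let $X$ and $W$ be as in Definition~\ref{def:min} and put $R=T\llcorner W+X$. If $\mathcal{M}(R)=\infty$ there is nothing to prove. Otherwise $R=[M]$ with $M\subset W$ rectifiable by (C2), and $X=R+T\llcorner W$ has finite mass. The chain $F_{1\#}X$ is a compactly supported cycle of finite mass in $\mathbb{R}^2$, so it vanishes by (C4). By (b), $F_1$ maps $S_2\cap W$ to a point, so $F_{1\#}[S_2\cap W]=0$. Since $F_1$ is injective on $S_1$,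
\[
F_{1\#}[M]=F_{1\#}[S_1\cap W]=[F_1(S_1\cap W)].
\]
By (C3), $N(F_1|_M,a)$ is odd, hence at least $1$, for almost every $a\in F_1(S_1\cap W)$. The area formula and (a) give
\[
\int_M|\alpha(\tau_M)|\,d\mathcal{H}^2=\int_{\mathbb{R}^2}N(F_1|_M,a)\,da\ge\mathcal{H}^2\big(F_1(S_1\cap W)\big)=\mathcal{H}^2(S_1\cap W).
\]
Exchanging the indices gives $\int_M|\beta(\tau_M)|\,d\mathcal{H}^2\ge\mathcal{H}^2(S_2\cap W)$. Adding the two inequalities and using (c), we obtain $\mathcal{M}(R)=\mathcal{H}^2(M)\ge\mathcal{M}(T\llcorner W)$.
\end{proof}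

The \emph{comass} of a $2$-form $\varphi$ at a point is the maximum of $\varphi(\tau)$ over unit simple $2$-vectors $\tau$. Since $|a|+|b|=\max|a\pm b|$, condition (c) says that both $\alpha+\beta$ and $\alpha-\beta$ have comass at most $1$: the two relative orientations of the sheets are treated at the same time. In dimension four the comass is bounded through the splitting of $2$-forms into self-dual and anti-self-dual parts. Let $e_1,\dots,e_4$ be an orthonormal basis of covectors, write $e_{ij}=e_i\wedge e_j$, orient by $e_1\wedge e_2\wedge e_3\wedge e_4$, and put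
\[
\Sigma_1^\pm=e_{12}\pm e_{34},\qquad\Sigma_2^\pm=e_{13}\mp e_{24},\qquad\Sigma_3^\pm=e_{14}\pm e_{23}.
\]
These six forms are mutually orthogonal of norm $\sqrt2$, and the Hodge star acts on $\Sigma_i^\pm$ as $\pm1$.

\begin{lemma}\label{lem:selfdual}
For $\varphi^+,\varphi^-\in\mathbb{R}^3$, the form $\varphi=\sum_i\varphi^+_i\Sigma^+_i+\sum_i\varphi^-_i\Sigma^-_i$ has comass at most $|\varphi^+|+|\varphi^-|$.
\end{lemma}

\begin{proof}
Let $\tau=\tau^++\tau^-$ be the splitting of a unit simple $2$-vector. Then $|\tau^+|^2+|\tau^-|^2=1$ and $|\tau^+|^2-|\tau^-|^2=\langle\tau,*\tau\rangle=0$, because $\tau\wedge\tau=0$. So $|\tau^\pm|=1/\sqrt2$. The two parts of $\varphi$ have norms $\sqrt2\,|\varphi^\pm|$, and the Cauchy--Schwarz inequality applies to each.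
\end{proof}

\begin{example}\label{ex:cone}
Let $S_i=P_i$, $F_1=x$, $F_2=y$, and $(e_1,\dots,e_4)=(dx_1,dx_2,dy_1,dy_2)$. Conditions (a) and (b) hold, and $\alpha\pm\beta=\Sigma_1^\pm$ has comass at most $1$ by Lemma~\ref{lem:selfdual}. So $C$ is mass-minimizing in $\mathbb{R}^4$. However, (c) leaves no room anywhere. On
\[
\tau_\theta=(\cos\theta\,\partial_{x_1}+\sin\theta\,\partial_{y_1})\wedge(\cos\theta\,\partial_{x_2}+\sin\theta\,\partial_{y_2})
\]
we have $\alpha=\cos^2\theta$ and $\beta=\sin^2\theta$, so equality holds at every point of $\mathbb{R}^4$, on a whole family of planes joining $P_1$ to $P_2$.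
\end{example}

\section{Making room on the flat cone}\label{sec:room}

For curved sheets the projections $x$ and $y$ must be replaced by maps that satisfy (a) and (b), and this perturbs $\alpha$ and $\beta$ by errors of unknown sign. By Example~\ref{ex:cone}, no error can be afforded. The remedy is to find, still for the flat cone, other maps for which (c) holds with a surplus off the two planes, and to read from the surplus how large the errors may be. We first isolate the inequality to be checked. A \emph{cross term} is a linear combination of $e_{13},e_{14},e_{23},e_{24}$.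

\begin{lemma}\label{lem:AB}
Let $A,B,k_1,k_2$ be real numbers, let $\ell$ be a cross term, and let $\varphi$ be one of the two forms
\begin{equation}\label{eq:normalform}
(1-A)\,e_{12}\pm(1-B)\,e_{34}+k_1\,e_{23}\mp k_2\,e_{14}+\ell .
\end{equation}
Put $\sigma=\frac12(A+B)$, $\lambda_+=\frac12|k_1-k_2|+|\ell|$ and $\lambda_-=\frac12|k_1+k_2|+|\ell|$. If $\lambda_+^2\le\sigma\le\frac12$ and
\begin{equation}\label{eq:AB}
AB\ge\lambda_-^2+2\sigma\lambda_+^2,
\end{equation}
then $\varphi$ has comass at most $1$.
\end{lemma}

\begin{proof}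
Replacing $e_4$ by $-e_4$ exchanges the two sign choices and maps cross terms to cross terms of the same norm, so we take the upper signs. From $e_{12},e_{34}=\frac12(\Sigma_1^+\pm\Sigma_1^-)$ and $e_{14},e_{23}=\frac12(\Sigma_3^+\pm\Sigma_3^-)$ we get $\varphi_1^+=1-\sigma$ and $\varphi_1^-=\frac12(B-A)$, while $k_1e_{23}-k_2e_{14}$ contributes $\frac12(k_1-k_2)$ to $\varphi_3^+$ and $-\frac12(k_1+k_2)$ to $\varphi_3^-$. The term $\ell$ contributes to $(\varphi_2^\pm,\varphi_3^\pm)$ vectors of length at most $|\ell|$. Hence $|(\varphi_2^\pm,\varphi_3^\pm)|\le\lambda_\pm$. Since $1-\sigma\ge\frac12$,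
\[
|\varphi^+|\le(1-\sigma)+\frac{\lambda_+^2}{2(1-\sigma)}\le1-\sigma+\lambda_+^2 .
\]
Since $\sigma^2-\frac14(A-B)^2=AB$, inequality \eqref{eq:AB} gives
\[
|\varphi^-|^2\le\tfrac14(A-B)^2+\lambda_-^2\le\sigma^2-2\sigma\lambda_+^2\le(\sigma-\lambda_+^2)^2,
\]
so $|\varphi^-|\le\sigma-\lambda_+^2$. Now apply Lemma~\ref{lem:selfdual}.
\end{proof}

On the flat cone let $r=|x|$, $s=|y|$, $t=r^2+s^2$, and let $\vartheta_1,\vartheta_2$ be the polar angles of $x$ and $y$. Where $r,s>0$, the covectors $e_1=dr$, $e_2=r\,d\vartheta_1$, $e_3=ds$, $e_4=s\,d\vartheta_2$ are orthonormal. Try to gain room by shrinking the projections: let $F_1$, $F_2$ be positive multiples of $x$, $y$ with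
\[
|F_1|^2=r^2-2f_1(r,s),\qquad|F_2|^2=s^2-2f_2(r,s),
\]
where $f_1,f_2$ vanish when $rs=0$, so that (a) and (b) persist. In polar coordinates $dA=\frac12d(|a|^2)\wedge d\vartheta$, so $\alpha=\frac12d|F_1|^2\wedge d\vartheta_1$ and $\beta=\frac12d|F_2|^2\wedge d\vartheta_2$, that is,
\begin{equation}\label{eq:radial}
\alpha=\Big(1-\frac{\partial_rf_1}{r}\Big)e_{12}+\frac{\partial_sf_1}{r}\,e_{23},\qquad
\beta=\Big(1-\frac{\partial_sf_2}{s}\Big)e_{34}-\frac{\partial_rf_2}{s}\,e_{14}.
\end{equation}
Thus $\alpha\pm\beta$ has the form \eqref{eq:normalform} with $\ell=0$. Shrinking creates deficits $A=\partial_rf_1/r$ and $B=\partial_sf_2/s$, which help, and mixed coefficients $k_1=\partial_sf_1/r$ and $k_2=\partial_rf_2/s$, which hurt.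

The simplest choice is $2f_1=2f_2=r^2s^2$. It gives $A=s^2$, $B=r^2$, $k_1=k_2=rs$, hence $\lambda_+=0$, $\lambda_-=rs$, and \eqref{eq:AB} holds with equality. There is no surplus yet, but $A$ and $B$ are now positive of definite size, so that an error much smaller than $s^2$ in $A$ is a small \emph{relative} error. No choice with $f_1=f_2$ does better, because then $AB=k_1k_2\le\lambda_-^2$. So we break the symmetry at the next order:
\[
2f_1=r^2s^2+Kr^4s^2,\qquad2f_2=r^2s^2+Kr^2s^4 .
\]
The extra powers of $r$ in $f_1$ are counted twice by $\partial_r$ and not by $\partial_s$: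
\begin{equation}\label{eq:coeffs}
A=s^2(1+2Kr^2),\quad B=r^2(1+2Ks^2),\quad k_1=rs(1+Kr^2),\quad k_2=rs(1+Ks^2).
\end{equation}
To first order in $t$, $AB$ is $r^2s^2(1+2Kt)$ and $\lambda_-^2$ is $r^2s^2(1+Kt)$. The surplus $Kr^2s^2t$ absorbs relative errors of order $t$ in $A$, $B$ and in the mixed terms, with any constant, once $K$ is large.

\begin{lemma}\label{lem:robust}
Let $C_1\ge1$ and $K=5C_1+2$. Let $r,s>0$ satisfy $t=r^2+s^2\le(K+C_1)^{-2}$, and let $k_1=rs(1+Kr^2)$, $k_2=rs(1+Ks^2)$. If
\begin{equation}\label{eq:tolerance}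
|A-s^2(1+2Kr^2)|\le C_1s^2t,\qquad|B-r^2(1+2Ks^2)|\le C_1r^2t,\qquad|\ell|\le C_1rst,
\end{equation}
then a form \eqref{eq:normalform} with these coefficients has comass at most $1$.
\end{lemma}

\begin{proof}
Since $K+C_1\ge8$, we have $t\le\frac1{64}$, $Kt\le\frac18$ and $C_1t\le\frac18$. Hence $\frac12s^2\le A\le2s^2$ and $\frac12r^2\le B\le2r^2$, so $\frac14t\le\sigma\le t\le\frac12$. From $k_1-k_2=Krs(r^2-s^2)$ and $\frac12(k_1+k_2)=rs(1+\frac12Kt)$ we get
\[
\lambda_+\le rs(K+C_1)t,\qquad\lambda_-\le rs\big(1+(\tfrac12K+C_1)t\big).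
\]
Using $(K+C_1)^2t\le1$, this yields $\lambda_+^2\le r^2s^2t\le\frac14t^3\le\sigma$ and
\[
\lambda_-^2\le r^2s^2(1+Kt+2C_1t+t),\qquad2\sigma\lambda_+^2\le2t\cdot r^2s^2t\le r^2s^2t .
\]
On the other side,
\[
AB\ge r^2s^2(1+2Kr^2-C_1t)(1+2Ks^2-C_1t)\ge r^2s^2(1+2Kt-2C_1t-2KC_1t^2),
\]
and $2KC_1t^2\le C_1t$. Therefore $AB-\lambda_-^2-2\sigma\lambda_+^2\ge r^2s^2t(K-5C_1-2)=0$, and Lemma~\ref{lem:AB} applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

After a rigid motion, $p=0$ and $T_0S_i=P_i$. Near $0$,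
\[
S_1=\{y=u(x)\},\qquad S_2=\{x=v(y)\},
\]
with $u,v$ smooth, vanishing at $0$ together with their first derivatives, and $\mathrm{II}_1=D^2u(0)$, $\mathrm{II}_2=D^2v(0)$. The plan is to construct maps $G_1,G_2$ that play the part of the projections $x,y$, to shrink them as in Section~\ref{sec:room}, and to verify \eqref{eq:tolerance}.

Let $\rho=|(x,y)|$. We write $\mathcal{O}_m$ for any smooth function or map near $0$ whose Taylor coefficients of order less than $m$ at $0$ vanish. Such a function is bounded by a constant times $\rho^m$; its derivatives are $\mathcal{O}_{m-1}$; a product of $\mathcal{O}_m$ and $\mathcal{O}_n$ is $\mathcal{O}_{m+n}$; and the notion is invariant under diffeomorphisms fixing $0$. The symbol $O(\cdot)$ denotes a bound on the absolute value near $0$, with a constant that depends only on $u$ and $v$.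

The hypothesis $\mathrm{II}_1=\mathrm{II}_2=0$ says that $u,v=\mathcal{O}_3$. The minimal surface system for a graph reads $\sum\gamma^{ij}\partial_{ij}u=0$, where $(\gamma^{ij})$ is the inverse of $I+Du^TDu=I+\mathcal{O}_4$. Therefore
\begin{equation}\label{eq:laplace}
\Delta u=\sum(\delta^{ij}-\gamma^{ij})\partial_{ij}u=\mathcal{O}_5,\qquad\text{and in the same way}\quad\Delta v=\mathcal{O}_5 .
\end{equation}

\subsection{Maps adapted to the two surfaces}

The functions $\xi=x-v(y)$ and $\eta=y-u(x)$ are coordinates near $0$, equal to $(x,y)+\mathcal{O}_3$, in which $S_1=\{\eta=0\}$ and $S_2=\{\xi=0\}$. Let $U_\delta=\{|\xi|<\delta,\ |\eta|<\delta\}$.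

The maps $\xi,\eta$ satisfy (b), but two things are missing. They are not area-preserving. Moreover, (a) and (c) prescribe the first-order behavior of $F_1$ in the normal directions: on $S_1$ the simple form $\alpha$ has norm at most $1$ and equals $\pm1$ on the unit tangent $2$-vector, so it is the area form of $TS_1$ extended by $0$ on the normal space $NS_1$, and $dF_1$ must vanish on $NS_1$. The next lemma repairs both defects.

\begin{lemma}\label{lem:G}
For small $\delta$ there are smooth maps $G_1,G_2\colon U_\delta\to\mathbb{R}^2$ with the following properties.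
\begin{itemize}
\item[(i)] $G_1=0$ on $S_2$ and $G_2=0$ on $S_1$.
\item[(ii)] $G_i|_{S_i}$ is injective and area-preserving, and $dG_i$ vanishes on $NS_i$ at the points of $S_i$.
\item[(iii)] $G_1=x-v(y)+Du(x)^Ty+\mathcal{O}_5$ and $G_2=y-u(x)+Dv(y)^Tx+\mathcal{O}_5$.
\item[(iv)] With $r=|G_1|$, $s=|G_2|$, $t=r^2+s^2$, we have $\frac12|\xi|\le r\le2|\xi|$, $\frac12|\eta|\le s\le2|\eta|$ and $\frac12\rho^2\le t\le2\rho^2$.
\end{itemize}
\end{lemma}

\begin{proof}
We construct $G_1$; for $G_2$ exchange the roles of $(x,u,\xi)$ and $(y,v,\eta)$. On $S_1$ we have $\xi=x-v(u(x))=x+\mathcal{O}_9$, with inverse $x=x(\xi)=\xi+\mathcal{O}_9$. The area form of $S_1$ is $\det(I+Du^TDu)^{1/2}dx_1\wedge dx_2=j(\xi)\,d\xi_1\wedge d\xi_2$ with $j=1+\mathcal{O}_4>0$. Put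
\[
g_1(\xi)=\Big(\int_0^{\xi_1}j(\theta,\xi_2)\,d\theta,\ \xi_2\Big)=\xi+\mathcal{O}_5 .
\]
Then $g_1^*dA=j\,d\xi_1\wedge d\xi_2$, and $g_1$ is injective on $\{|\xi|<\delta\}$ because its first component increases strictly along each horizontal chord.

At the point $(x,u(x))$ the tangent plane of $S_1$ consists of the vectors $(a,Du\,a)$, so the normal plane consists of the vectors $(-Du^Tn,n)$, $n\in\mathbb{R}^2$. On such a vector, $d\xi=dx-Dv\,dy$ takes the value $-(Du^T+Dv(u(x)))n$, and $d\eta=dy-Du\,dx$ takes the value $(I+Du\,Du^T)n$. Define, with $u$ and $Du$ evaluated at $x=x(\xi)$,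
\[
L_1(\xi)=Dg_1(\xi)\,\big(Du^T+Dv(u)\big)\big(I+Du\,Du^T\big)^{-1},\qquad G_1=g_1(\xi)+L_1(\xi)\,\eta .
\]
Since $g_1(0)=0$ and $L_1(0)=0$, $G_1$ vanishes on $\{\xi=0\}$, which is (i). On $\{\eta=0\}$ we have $G_1=g_1(\xi)$ and $dG_1=Dg_1\,d\xi+L_1\,d\eta$, and $L_1$ is chosen so that the two terms cancel on normal vectors; this is (ii).

For (iii), $Dg_1=I+\mathcal{O}_4$, $Dv(u)=\mathcal{O}_6$, $Du\,Du^T=\mathcal{O}_4$ and $Du(x(\xi))=Du(\xi)+\mathcal{O}_4$ give $L_1(\xi)=Du(\xi)^T+\mathcal{O}_4$, so $G_1=\xi+Du(\xi)^T\eta+\mathcal{O}_5$. On $U_\delta$, $Du(\xi)-Du(x)=\mathcal{O}_4$ because $D^2u=\mathcal{O}_1$ and $\xi-x=\mathcal{O}_3$, and $Du(x)^T(\eta-y)=\mathcal{O}_5$. Hence $Du(\xi)^T\eta=Du(x)^Ty+\mathcal{O}_5$.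

For (iv), (i) gives $G_1=\big(\int_0^1\partial_\xi G_1(\theta\xi,\eta)\,d\theta\big)\xi$, and $\partial_\xi G_1=I+\mathcal{O}_2$. So $r=(1+O(\rho^2))|\xi|$, and $s=(1+O(\rho^2))|\eta|$ by symmetry. Since $|\xi|^2+|\eta|^2=(1+O(\rho^2))\rho^2$, the bounds hold for small $\delta$.
\end{proof}

In the example of Corollary~\ref{cor:example}, $Du$ is multiplication by $3z^2$ and $v=0$, so $G_2=w-z^3$ and $G_1=z+3\bar z^2w+\mathcal{O}_5$. With $z$ in place of $G_1$, the inner products $\langle dx_i,dG_{2,j}\rangle=-\partial_iu_j$ would form a matrix of operator norm $3|z|^2$, far above the tolerance $rst$ of \eqref{eq:tolerance}. The term $3\bar z^2w$ cancels them to leading order.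

\subsection{How far the differentials are from orthonormal}

The tolerances \eqref{eq:tolerance} contain the factors $s^2$, $r^2$, $rs$, so the errors must vanish on the surfaces to the right order, and not only at $0$. Each estimate combines two pieces of information: a Taylor expansion at $0$ and an exact identity along $S_1$ or $S_2$. They are merged as follows.

\begin{lemma}\label{lem:hadamard}
Let $f=\mathcal{O}_4$. If $f$ vanishes on $S_1$ and on $S_2$, then $f=O(rs\rho^2)$. If $f$ and $df$ vanish on $S_1$, then $f=O(s^2\rho^2)$; if they vanish on $S_2$, then $f=O(r^2\rho^2)$.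
\end{lemma}

\begin{proof}
Write $f=f(\xi,\eta)$. In the first case $f(0,\eta)=f(\xi,0)=0$, so
\[
f(\xi,\eta)=\int_0^1\!\!\int_0^1\partial_\theta\partial_{\theta'}\big[f(\theta\xi,\theta'\eta)\big]\,d\theta\,d\theta'=\sum_{k,l}\xi_k\eta_l\int_0^1\!\!\int_0^1(\partial_{\xi_k}\partial_{\eta_l}f)(\theta\xi,\theta'\eta)\,d\theta\,d\theta'.
\]
In the second case Taylor's formula in $\eta$ gives $f=\sum_{k,l}\eta_k\eta_l\int_0^1(1-\theta)(\partial_{\eta_k}\partial_{\eta_l}f)(\xi,\theta\eta)\,d\theta$, and the third case is symmetric. The second derivatives of $f$ are $\mathcal{O}_2$, hence bounded by a constant times $|\xi|^2+|\eta|^2$ at all the points that occur. Conclude with Lemma~\ref{lem:G}(iv).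
\end{proof}

\begin{lemma}\label{lem:E}
Let $G_{i,1},G_{i,2}$ be the components of $G_i$ and let $m_i=|dG_{i,1}\wedge dG_{i,2}|$. Near $0$,
\begin{itemize}
\item[(E1)] $\langle dG_{1,i},dG_{2,j}\rangle=O(rs\rho^2)$;
\item[(E2)] $\langle dG_{1,i},dG_{1,j}\rangle=\delta_{ij}+O(\rho^2)$ and $\langle dG_{2,i},dG_{2,j}\rangle=\delta_{ij}+O(\rho^2)$;
\item[(E3)] $m_1=1+O(s^2\rho^2)$ and $m_2=1+O(r^2\rho^2)$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $G_1=x+\mu$ and $G_2=y+\nu$. By Lemma~\ref{lem:G}(iii), $\mu,\nu=\mathcal{O}_3$ and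
\[
\mu_i=-v_i(y)+\sum_k\partial_iu_k(x)\,y_k+\mathcal{O}_5,\qquad\nu_j=-u_j(x)+\sum_k\partial_jv_k(y)\,x_k+\mathcal{O}_5 .
\]
Since $d\mu,d\nu=\mathcal{O}_2$, (E2) follows.

\emph{Proof of} (E1). The function $\Gamma_{ij}=\langle dG_{1,i},dG_{2,j}\rangle$ equals
\[
\partial_{x_i}\nu_j+\partial_{y_j}\mu_i+\langle d\mu_i,d\nu_j\rangle=(-\partial_iu_j+\partial_jv_i)+(-\partial_jv_i+\partial_iu_j)+\mathcal{O}_4=\mathcal{O}_4 .
\]
On $S_1$, the gradient of $G_{1,i}$ is tangent to $S_1$ because $dG_1$ vanishes on $NS_1$, and the gradient of $G_{2,j}$ is normal to $S_1$ because $G_2=0$ on $S_1$. So $\Gamma_{ij}=0$ on $S_1$, and by symmetry on $S_2$. Apply Lemma~\ref{lem:hadamard}.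

\emph{Proof of} (E3). By symmetry we treat $m_1$, and we show that $m_1-1=\mathcal{O}_4$ and that $m_1-1$ and $dm_1$ vanish on $S_1$. The Gram matrix of $dG_{1,1},dG_{1,2}$ is $\delta_{ij}+\partial_{x_i}\mu_j+\partial_{x_j}\mu_i+\mathcal{O}_4$, and $\det(I+Y)=1+\operatorname{tr}Y+\det Y$ for $2\times2$ matrices. By \eqref{eq:laplace},
\[
m_1^2=1+2\sum_i\partial_{x_i}\mu_i+\mathcal{O}_4=1+2\,\Delta u\cdot y+\mathcal{O}_4=1+\mathcal{O}_4 .
\]
So $m_1$ is smooth near $0$ and $m_1-1=\mathcal{O}_4$.

Let $\alpha_0=G_1^*dA=dG_{1,1}\wedge dG_{1,2}$. By Lemma~\ref{lem:G}(ii), at points of $S_1$ the form $\alpha_0$ is the area form of $TS_1$ extended by $0$ on $NS_1$. Hence $m_1=|\alpha_0|=1$ on $S_1$, and the tangential derivatives of $m_1$ vanish there.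

For the normal derivatives, fix $q\in S_1$ and a normal vector at $q$, and extend it to a smooth vector field $V$ near $q$ that is normal to $S_1$ along $S_1$. Let $\psi^\theta$ be the flow of $V$, let $\tau_1,\tau_2$ be an orthonormal basis of $T_qS_1$ with $\alpha_0(\tau_1\wedge\tau_2)=1$, and put $\tau^\theta=d\psi^\theta\tau_1\wedge d\psi^\theta\tau_2$. By the Cauchy--Schwarz inequality
\[
\Delta(\theta):=m_1(\psi^\theta(q))\,|\tau^\theta|-\alpha_0(\tau^\theta)\ge0,
\]
and $\Delta(0)=0$, so $\Delta'(0)=0$. Two of the three terms in $\Delta'(0)$ vanish. First, since $d\alpha_0=0$, Cartan's formula gives $\frac{d}{d\theta}\big|_0(\psi^\theta)^*\alpha_0=d(\iota_V\alpha_0)$; the $1$-form $\iota_V\alpha_0$ vanishes at the points of $S_1$, so its differential restricts to $0$ on $S_1$, and $\frac{d}{d\theta}\big|_0\alpha_0(\tau^\theta)=0$. Second, $\frac{d}{d\theta}\big|_0|\tau^\theta|=\operatorname{div}_{S_1}V$, which for a normal field is minus the inner product of $V$ with the mean curvature vector, hence $0$. What remains is $\Delta'(0)=dm_1(V)$ at $q$. Thus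 $dm_1=0$ on $S_1$, and Lemma~\ref{lem:hadamard} applies to $m_1-1$.
\end{proof}

\begin{remark}\label{rem:hyp}
Minimality enters only in (E3). The last computation shows that $dm_1(V)$ equals the inner product of $V$ with the mean curvature vector; where this is nonzero, $m_1$ exceeds $1$ on one side of $S_1$ by a term linear in $s$, which a deficit of order $s^2$ cannot compensate. The hypothesis $\mathrm{II}_i=0$ provides the factor $\rho^2$. If only $u,v=\mathcal{O}_2$, the product $\langle d\mu_i,d\nu_j\rangle$ is only $\mathcal{O}_2$, and the argument for (E1) gives $O(rs)$, which is as large as $k_1$ and $k_2$. Theorem~\ref{thm:B} shows that this is not a defect of the method.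
\end{remark}

\subsection{The calibrating maps}

For $K\ge1$, on the region where $t\le\frac18$ and $Kt\le\frac14$, define
\[
F_1=G_1\sqrt{1-s^2(1+Kr^2)},\qquad F_2=G_2\sqrt{1-r^2(1+Ks^2)},
\]
and $\alpha=F_1^*dA$, $\beta=F_2^*dA$. These maps are smooth, because $r^2$ and $s^2$ are smooth and the radicands are positive. Where $r,s>0$, let $\vartheta_i$ be the polar angle of $G_i$, and put $p_1=dr$, $p_2=r\,d\vartheta_1$, $p_3=ds$, $p_4=s\,d\vartheta_2$, $p_{ij}=p_i\wedge p_j$. The derivation of \eqref{eq:radial} and \eqref{eq:coeffs} did not use orthonormality, so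
\begin{equation}\label{eq:alphabeta}
\alpha=\big(1-s^2(1+2Kr^2)\big)p_{12}+k_1\,p_{23},\qquad\beta=\big(1-r^2(1+2Ks^2)\big)p_{34}-k_2\,p_{14},
\end{equation}
with $k_1=rs(1+Kr^2)$ and $k_2=rs(1+Ks^2)$. On our region $k_1,k_2\le2rs$, and the coefficients of $p_{12}$ and $p_{34}$ lie in $[0,1]$. These bounds do not depend on $K$, which is what allows $K$ to be chosen after the constant $C_1$.

We pass to an orthonormal basis. At each point $(p_1,p_2)$ is obtained from $(dG_{1,1},dG_{1,2})$ by the rotation through the angle $\vartheta_1$, and $(p_3,p_4)$ from $(dG_{2,1},dG_{2,2})$ by the rotation through $\vartheta_2$. By Lemma~\ref{lem:E}, $\langle p_i,p_j\rangle$ is $\delta_{ij}+O(\rho^2)$ within each of the blocks $\{1,2\}$, $\{3,4\}$ and $O(rs\rho^2)$ across the blocks, and $|p_{12}|=m_1$, $|p_{34}|=m_2$. Let $\mathcal{V}=\operatorname{span}(p_1,p_2)$, and for $j=3,4$ write $p_j=p_j'+w_j$ with $w_j\in\mathcal{V}$ and $p_j'\perp\mathcal{V}$. Let $e_1,e_2$ be the Gram--Schmidt basis obtained from $p_1,p_2$, and $e_3,e_4$ the one obtained from $p_3',p_4'$. Since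 $e_1,e_2$ are combinations of $p_1,p_2$ with bounded coefficients, $|w_j|=O(rs\rho^2)$, and
\begin{align*}
p_1&=(1+O(\rho^2))e_1, & p_2&=O(\rho^2)e_1+(1+O(\rho^2))e_2,\\
p_3'&=(1+O(\rho^2))e_3, & p_4'&=O(\rho^2)e_3+(1+O(\rho^2))e_4 .
\end{align*}
The four products in \eqref{eq:alphabeta} become:
\begin{itemize}
\item $p_{12}=m_1e_{12}$.
\item $p_{34}=p_3'\wedge p_4'+(p_3'\wedge w_4+w_3\wedge p_4')+w_3\wedge w_4$. The first summand is $m_2'e_{34}$ with $m_2'>0$, the second is a cross term of size $O(rs\rho^2)$, and the third is $O(r^2s^2\rho^4)e_{12}$. The summands are orthogonal, so $m_2'^2=m_2^2-O(r^2s^2\rho^4)$, and $m_2'=1+O(r^2\rho^2)$ by (E3).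
\item $p_{23}=p_2\wedge p_3'+p_2\wedge w_3=e_{23}+(\text{cross term of size }O(\rho^2))+O(rs\rho^2)e_{12}$.
\item $p_{14}=p_1\wedge p_4'+p_1\wedge w_4=e_{14}+(\text{cross term of size }O(\rho^2))+O(rs\rho^2)e_{12}$.
\end{itemize}
Substituting in \eqref{eq:alphabeta}, each of $\alpha\pm\beta$ takes the form \eqref{eq:normalform} with
\begin{align*}
1-A&=\big(1-s^2(1+2Kr^2)\big)m_1+O(r^2s^2\rho^2),\\
1-B&=\big(1-r^2(1+2Ks^2)\big)m_2',\qquad|\ell|=O(rs\rho^2).
\end{align*}
Here $A$ and $\ell$ depend on the sign, the error in $1-A$ collects the $e_{12}$-components of $p_{34}$, $k_1p_{23}$ and $k_2p_{14}$, and all constants are independent of $K$. Since $m_1=1+O(s^2\rho^2)$, $m_2'=1+O(r^2\rho^2)$ and $\rho^2\le2t$, there are $\delta_0>0$ and $C_1\ge1$, depending only on $u$ and $v$, such that \eqref{eq:tolerance} holds at all points of $U_{\delta_0}$ with $r,s>0$, $t\le\frac18$ and $Kt\le\frac14$.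

Now take $K=5C_1+2$ and $U=U_\delta$, with $\delta\le\delta_0$ so small that $t\le(K+C_1)^{-2}$ on $U$; this implies $t\le\frac18$ and $Kt\le\frac14$. By Lemma~\ref{lem:robust}, $\alpha\pm\beta$ have comass at most $1$ on $\{r,s>0\}$. By Lemma~\ref{lem:G}(iv) this set is $U\setminus(S_1\cup S_2)$, which is dense, so condition (c) of Proposition~\ref{prop:criterion} holds on $U$ by continuity. On $S_1$ we have $s=0$, so $F_1=G_1$ and $F_2=0$; on $S_2$ we have $r=0$, so $F_2=G_2$ and $F_1=0$. With Lemma~\ref{lem:G}(ii) this gives (a) and (b). The surfaces $S_1\cap U=\{\eta=0,\ |\xi|<\delta\}$ and $S_2\cap U=\{\xi=0,\ |\eta|<\delta\}$ are closed in $U$. Proposition~\ref{prop:criterion} completes the proof of Theorem~\ref{thm:A}. \qed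

\section{Harmonic necks and the proof of Theorem~\ref{thm:B}}\label{sec:neck}

The natural way to improve two crossing discs is to replace them by one annulus with the same two boundary curves. We take a harmonic annulus, because its Dirichlet energy $E=\frac12\int|\nabla\,\cdot\,|^2$ can be computed exactly. Recall that the area of a map from a planar domain, the integral of its Jacobian, is at most $E$, with equality for conformal maps; that $E$ is invariant under conformal changes of the domain; and that a conformal parametrization of a minimal surface is harmonic.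

Let $(S_1,S_2)$ be any orthogonal pair at $p=0$ with $T_0S_i=P_i$, let $U$ be a neighborhood of $0$, and let $B_\varrho\subset U$ be a ball centered at $0$ in which $S_1,S_2$ are embedded without boundary and meet only at $0$. Let $\mathbb{D}$ be the unit disc, with coordinate $\zeta=\zeta_1+i\zeta_2$. Restricting isothermal coordinates to small discs, we obtain conformal diffeomorphisms $\Phi_i\colon\overline{\mathbb{D}}\to D_i\subset S_i\cap B_{\varrho/2}$, smooth up to the boundary, with $\Phi_i(0)=0$. Let $|D_i|$ be the area of $D_i$.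

\subsection{The competitors}

The competitor has four parameters: a width $0<\epsilon\le\frac12$, with $L=\log(1/\epsilon)$; a point $c$ with $|c|\le\frac12$, which moves the place where the neck is attached to $D_1$; a twist $\omega\in\mathbb{R}$; and a sign, available because chains mod $2$ are not oriented. The map $\Phi_1^c(\zeta)=\Phi_1\big(\frac{\zeta+c}{1+\bar c\zeta}\big)$ is again a conformal harmonic parametrization of $D_1$. Let $h$ be the harmonic map on $\mathcal{A}=\{\epsilon\le|\zeta|\le1\}$ with
\[
h(e^{i\theta})=\Phi_1^c(e^{i\theta}),\qquad h(\epsilon e^{i\theta})=\Phi_2(e^{i\omega}e^{\pm i\theta}).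
\]
It is smooth up to the boundary, and $|h|\le\varrho/2$ since $|h|^2$ is subharmonic. Mod $2$ we have $\partial h_\#[\mathcal{A}]=\partial[D_1]+\partial[D_2]$, so $X=h_\#[\mathcal{A}]+[D_1]+[D_2]$ is a cycle supported in the interior of $W=\overline{B_{3\varrho/4}}$. For $T=[S_1]+[S_2]$, the chain $T\llcorner W+X$ is the sum of $T\llcorner(W\setminus(D_1\cup D_2))$ and $h_\#[\mathcal{A}]$, so by (C3)
\[
\mathcal{M}(T\llcorner W+X)\le\mathcal{M}(T\llcorner W)-|D_1|-|D_2|+E(h).
\]
Hence $T$ is not minimizing in $U$ as soon as $E(h)<|D_1|+|D_2|$ for one choice of the parameters.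

Expand the boundary values in Fourier series with coefficients in $\mathbb{C}^4$:
\[
\Phi_1^c(e^{i\theta})=\sum a_ne^{in\theta},\qquad\Phi_2(e^{i\theta})=\sum b_ne^{in\theta},\qquad h(\epsilon e^{i\theta})=\sum\tilde b_ne^{in\theta}.
\]
The maps are real, so $a_{-n}=\overline{a_n}$, and the same holds for $b_n$ and $\tilde b_n$. We have $\tilde b_n=b_ne^{in\omega}$ for the sign $+$ and $\tilde b_n=\overline{b_n}e^{-in\omega}$ for the sign $-$. By harmonicity $\Phi_1^c=a_0+\sum_{n\ge1}(a_n\zeta^n+\overline{a_n}\,\bar\zeta^n)$, and $\Phi_2$ has the corresponding expansion. With $\partial_\zeta=\frac12(\partial_1-i\partial_2)$ this gives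
\[
a_0=\Phi_1(c),\qquad a_1=(1-|c|^2)\,\partial_\zeta\Phi_1(c),\qquad b_0=\tilde b_0=0,\qquad b_1=\partial_\zeta\Phi_2(0).
\]
The energy density of a real map $\Phi$ is $2|\partial_\zeta\Phi|^2$ and $\int_{\mathbb{D}}|n\zeta^{n-1}|^2=\pi n$, so
\begin{equation}\label{eq:areas}
|D_1|=\pi\sum_{n\in\mathbb{Z}}|n||a_n|^2,\qquad|D_2|=\pi\sum_{n\in\mathbb{Z}}|n||b_n|^2=\pi\sum_{n\in\mathbb{Z}}|n||\tilde b_n|^2 .
\end{equation}
Let $\operatorname{pr}$ be the orthogonal projection onto $P_2$, extended complex linearly, and let $l=|\partial_1\Phi_2(0)|>0$. We write $a\cdot b$ for the bilinear product on $\mathbb{C}^4$ and $\langle a,b\rangle=a\cdot\bar b$.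

\begin{lemma}\label{lem:neck}
Let $C_2=\frac{16}{3}(|D_1|+|D_2|)$. For all $\epsilon$ and $c$ as above there are a twist $\omega$ and a sign such that
\begin{equation}\label{eq:neck}
E(h)-|D_1|-|D_2|\le\frac{\pi|\Phi_1(c)|^2}{L}-4\pi l\,\epsilon\,|\operatorname{pr}a_1|+C_2\epsilon^2 .
\end{equation}
\end{lemma}

\begin{proof}
The coordinates $t=\log(1/|\zeta|)\in[0,L]$ and $\theta$ are conformal on $\mathcal{A}$. Write $h=\sum f_n(t)e^{in\theta}$. Then $f_n''=n^2f_n$, $f_n(0)=a_n$, $f_n(L)=\tilde b_n$, and by Parseval's identity and an integration by parts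
\[
E(h)=\pi\sum_n\int_0^L\big(|f_n'|^2+n^2|f_n|^2\big)\,dt=\pi\sum_n\operatorname{Re}\langle f_n,f_n'\rangle\Big|_0^L .
\]
The function $f_0$ is affine and contributes $\pi|a_0|^2/L$. For $m=|n|\ge1$ we have $f_n=\big(a_n\sinh m(L-t)+\tilde b_n\sinh mt\big)/\sinh mL$, which contributes
\[
\pi m\Big[\big(|a_n|^2+|\tilde b_n|^2\big)\coth mL-\frac{2\operatorname{Re}\langle a_n,\tilde b_n\rangle}{\sinh mL}\Big].
\]
Since $\coth mL-1=2\epsilon^{2m}/(1-\epsilon^{2m})$ and $1/\sinh mL=2\epsilon^m/(1-\epsilon^{2m})$, subtracting \eqref{eq:areas} gives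
\[
E(h)-|D_1|-|D_2|=\frac{\pi|\Phi_1(c)|^2}{L}+\pi\sum_{n\ne0}|n|\,\frac{2\epsilon^{2|n|}\big(|a_n|^2+|\tilde b_n|^2\big)-4\epsilon^{|n|}\operatorname{Re}\langle a_n,\tilde b_n\rangle}{1-\epsilon^{2|n|}} .
\]
All denominators are at least $\frac34$. By \eqref{eq:areas}, the terms with $\epsilon^{2|n|}$ add up to at most $\frac83\epsilon^2(|D_1|+|D_2|)$. The inner products with $|n|\ge2$ obey the same bound, because $4|\langle a_n,\tilde b_n\rangle|\le2(|a_n|^2+|\tilde b_n|^2)$ and $\epsilon^{|n|}\le\epsilon^2$. The inner products with $n=1$ and $n=-1$ have the same real part and contribute $-8\pi\epsilon(1-\epsilon^2)^{-1}\operatorname{Re}\langle a_1,\tilde b_1\rangle$. It remains to arrange $\operatorname{Re}\langle a_1,\tilde b_1\rangle\ge\frac l2|\operatorname{pr}a_1|$.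

We have $\langle a_1,\tilde b_1\rangle=e^{-i\omega}a_1\cdot\overline{b_1}$ for the sign $+$ and $e^{i\omega}a_1\cdot b_1$ for the sign $-$. So for a suitable sign and twist the real part equals $\max(|a_1\cdot b_1|,|a_1\cdot\overline{b_1}|)$. By conformality $b_1=\frac12(\mathbf{w}_1-i\mathbf{w}_2)$, where $\mathbf{w}_k=\partial_k\Phi_2(0)$ are orthogonal vectors of length $l$ spanning $P_2$. The parallelogram law gives
\[
|a_1\cdot b_1|^2+|a_1\cdot\overline{b_1}|^2=\tfrac12\big(|a_1\cdot\mathbf{w}_1|^2+|a_1\cdot\mathbf{w}_2|^2\big)=\tfrac12l^2|\operatorname{pr}a_1|^2,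
\]
so the maximum is at least $\frac l2|\operatorname{pr}a_1|$.
\end{proof}

The three terms of \eqref{eq:neck} have a clear meaning. The first is the cost of joining the point $\Phi_1(c)$ to the origin. The second is a gain, proportional to the amount by which the tangent plane of $S_1$ at $\Phi_1(c)$ fails to be totally orthogonal to $P_2$. The third bounds the rest. At $c=0$ the cost and the gain both vanish, by total orthogonality, and for flat discs the gain vanishes for all $c$. If $\mathrm{II}_1\ne0$, the tilt grows like $|c|$, and we compare $|c|^2/L$ with $\epsilon|c|$. The best choice is $|c|\sim\epsilon L$, for a net gain of order $\epsilon^2L$, which beats $C_2\epsilon^2$ by a logarithm. If $\mathrm{II}_1=0$, the tilt is $O(|c|^2)$, and the gain $O(\epsilon|c|^2)$ is below the cost once $\epsilon L$ is small.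

\subsection{End of the proof}

By symmetry assume $\mathrm{II}_1\ne0$. Since $\Phi_1$ is harmonic, $\operatorname{pr}\partial_\zeta\Phi_1$ is holomorphic, and it vanishes at $0$ because $T_0S_1=P_1$ is orthogonal to $P_2$. Using $\partial_{22}\Phi_1=-\partial_{11}\Phi_1$, its derivative at $0$ is
\[
\operatorname{pr}\partial_\zeta^2\Phi_1(0)=\tfrac12\operatorname{pr}\big(\partial_{11}\Phi_1-i\,\partial_{12}\Phi_1\big)(0).
\]
The normal plane of $S_1$ at $0$ is $P_2$, so $\operatorname{pr}\partial_{jk}\Phi_1(0)=\mathrm{II}_1(\partial_j\Phi_1,\partial_k\Phi_1)$. These vectors are not all zero, and the one with $j=k=2$ is minus the one with $j=k=1$; hence the derivative is nonzero. So there is $\kappa>0$ with $\frac l2|\operatorname{pr}a_1|\ge\kappa|c|$ for small $|c|$. Also $|\Phi_1(c)|\le C_3|c|$ for a constant $C_3$. Take $|c|=\gamma\epsilon L$ with $\gamma=4\kappa/C_3^2$, which tends to $0$ with $\epsilon$. Since $C_3^2\gamma^2=4\kappa\gamma$, \eqref{eq:neck} gives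
\[
E(h)-|D_1|-|D_2|\le\epsilon^2L\,(\pi C_3^2\gamma^2-8\pi\kappa\gamma)+C_2\epsilon^2=\epsilon^2(C_2-4\pi\kappa\gamma L),
\]
which is negative for small $\epsilon$. So $T$ is not mass-minimizing in $U$, and Theorem~\ref{thm:B} is proved. \qed

\begin{example}\label{ex:sign}
The choice of sign is essential. For $z(w-z^2)=0$ take $\Phi_1(\zeta)=(l\zeta,l^2\zeta^2)$ and $\Phi_2(\zeta)=(0,l\zeta)$. Then $\operatorname{pr}\partial_\zeta\Phi_1(c)=l^2c\,(0,0,1,-i)$ and $b_1=\frac l2(0,0,1,-i)$, so $a_1\cdot b_1=0$ and $a_1\cdot\overline{b_1}=(1-|c|^2)l^3c$. Only the sign $+$ produces a gain. For that sign the oriented boundary of the annulus is $\partial D_1-\partial D_2$, so the neck competes with the two discs after the complex orientation of $D_2$ has been reversed. This agrees with the fact that the curve with its complex orientation is calibrated.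
\end{example}

\section{Classification of the singular germs}\label{sec:class}

The converse part of Theorem~\ref{thm:C} is Theorem~\ref{thm:A}. For the direct part we must show that $T$ splits near $p$ into two smooth sheets; Theorem~\ref{thm:B} then gives the condition on the curvature. The difficulty is that we know only one tangent cone, and that regularity theory does not apply at $p$, where the density is $2$. We therefore split $T$ away from $p$, scale by scale, and apply regularity theory to each sheet separately.

An \emph{integral $2$-varifold} $\mathbf{V}$ in an open set is a locally rectifiable set $M$ with a positive integer multiplicity; its weight $\|\mathbf{V}\|$ is $\mathcal{H}^2\llcorner M$ times the multiplicity, assumed locally finite. It is \emph{stationary} if $\int\operatorname{div}_MV\,d\|\mathbf{V}\|=0$ for every compactly supported $C^1$ vector field $V$, where $\operatorname{div}_M$ is the divergence along the tangent plane of $M$. We use the following standard facts.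
\begin{itemize}
\item[(V1)] \emph{Monotonicity.} If $\mathbf{V}$ is stationary and integral, then $\|\mathbf{V}\|(B_\sigma(q))/\pi\sigma^2$ is nondecreasing in $\sigma$. Its limit $\Theta(\mathbf{V},q)$ as $\sigma\to0$ is at least $1$ at every point $q$ of the support.
\item[(V2)] \emph{Tangent cones.} If $T$ is mass-minimizing in $U\ni0$, then the set that carries $T$, with multiplicity one, is a stationary integral varifold. Let $T_\lambda$ be the image of $T$ under $q\mapsto q/\lambda$. For every sequence $\lambda_j\to0$, a subsequence of $T_{\lambda_j}$ converges, as chains and as varifolds, to a mass-minimizing cone $C'$ with $\Theta(C',0)=\Theta(T,0)$.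
\item[(V3)] \emph{Allard's regularity theorem}, combined with elliptic regularity for the minimal surface system. (i) If $\mathbf{V}$ is stationary and integral and $\Theta(\mathbf{V},q)=1$, then near $q$ it is a smooth embedded minimal surface with multiplicity one. (ii) If stationary integral varifolds $\mathbf{V}_j$ converge in $B_{2\sigma}(q)$ to a plane $Q\ni q$ with multiplicity one, then for large $j$ the varifold $\mathbf{V}_j$ coincides in $B_\sigma(q)$ with the graph, with multiplicity one, of a smooth map $f_j$ from $Q\cap B_\sigma(q)$ to the normal plane of $Q$, and $\|f_j\|_{C^2}\to0$.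
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $p=0$, and let $q$ denote a point of $\mathbb{R}^4$.

\emph{Step 1: every tangent cone is a rotation of $C$.} By the hypothesis and (V2), $\Theta(T,0)=2$, so every tangent cone $C'$ has density $2$ at its vertex. At a regular point the density is $1$, so the vertex is a singular point of $C'$, and (K2) applies.

\emph{Step 2: two graphs at each scale.} Let $\mathcal{A}_R=\{R^{-1}<|q|<R\}$ and $\varepsilon=\frac18$. We claim that there is $r_0>0$ such that for every $\lambda<r_0$ there are totally orthogonal planes $Q_1,Q_2$ through $0$ and smooth maps $f_i\colon Q_i\cap\overline{\mathcal{A}_4}\to Q_i^\perp$ with $\|f_i\|_{C^2}<\varepsilon$ such that $T_\lambda=[\operatorname{graph}f_1]+[\operatorname{graph}f_2]$ in $\mathcal{A}_2$.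

Otherwise the claim fails along some $\lambda_j\to0$, and by Step 1 a subsequence converges to a cone $C'=Q_1\cup Q_2$. Cover $C'\cap\overline{\mathcal{A}_4}$ by finitely many balls $B_{\sigma/2}(q_k)$ with $q_k\in C'$, where $\sigma$ is so small that each $B_{2\sigma}(q_k)$ meets only one plane. By (V3)(ii), for large $j$ the chain $T_{\lambda_j}$ is in each $B_\sigma(q_k)$ the graph of a map $f^{(k)}$ that tends to $0$ in $C^2$. If $b$ lies in $B_{\sigma/2}(q_k)\cap B_{\sigma/2}(q_{k'})\cap Q_i$, then $b+f^{(k)}(b)$ is a point of the support in $B_\sigma(q_{k'})$ that projects to $b$, so $f^{(k)}(b)=f^{(k')}(b)$. Thus the local maps define $f_1,f_2$. By (V1), a point of $\operatorname{spt}T_{\lambda_j}\cap\mathcal{A}_2$ at distance at least $d$ from $C'$ carries mass at least $\pi d^2/4$ in a ball of radius $d/2$ that stays away from $C'$, and varifold convergence excludes this for large $j$. So every point of $\operatorname{spt}T_{\lambda_j}\cap\mathcal{A}_2$ is close to its projection $b\in Q_i\cap\mathcal{A}_4$ onto the nearer plane; if $b\in B_{\sigma/2}(q_k)$,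 the point lies in $B_\sigma(q_k)$ and hence on the graph of $f_i$. The claim holds for large $j$, a contradiction.

\emph{Step 3: two components.} The two graphs are disjoint, since points of the first have distance at least $\frac14$ from $Q_2$ and points of the second have distance less than $\varepsilon$. At the point $b+f_i(b)$ we have $|q|^2=|b|^2+|f_i(b)|^2$, whose derivative along the ray through $b$ is at least $2|b|-2\varepsilon^2>0$. Moreover $|q|<\frac12$ when $|b|=\frac14$, and $|q|\ge4$ when $|b|=4$. So $|q|$ has no critical point on the graph, and the value $1$ is taken exactly once over each ray: each graph meets the unit sphere in one circle. Applying this with all $\lambda<r_0$, we find that $Z=\operatorname{spt}T\cap(B_{r_0}\setminus\{0\})$ is a smooth embedded surface, minimal because it is stationary, that $T=[Z]$ in $B_{r_0}$, and that $|q|\colon Z\to(0,r_0)$ is a submersion whose fibers are pairs of circles. It is proper because $Z$ is closed in $B_{r_0}\setminus\{0\}$. The flow of $\nabla|q|/|\nabla|q||^2$ on $Z$ identifies $Z$ with the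 product of a fiber and $(0,r_0)$. Hence $Z$ has exactly two components $Z_1,Z_2$, each closed in $B_{r_0}\setminus\{0\}$ and meeting every sphere $\partial B_\sigma$, $\sigma<r_0$.

\emph{Step 4: each sheet is smooth across $0$.} Let $S_i=Z_i\cup\{0\}$, with multiplicity one. By (V1) for $T$, the area of $S_i\cap B_\sigma$ is at most $C_4\sigma^2$ for small $\sigma$. Let $V$ be a $C^1$ vector field with compact support in $B_{r_0}$, and let $\chi$ be a smooth cutoff with $0\le\chi\le1$ that vanishes on $B_\sigma$, equals $1$ off $B_{2\sigma}$, and has $|\nabla\chi|\le2/\sigma$. Since $Z_i$ is minimal and closed in the punctured ball, $\int_{S_i}\operatorname{div}_{S_i}(\chi V)=0$. Therefore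
\[
\Big|\int_{S_i}\operatorname{div}_{S_i}V\Big|=\Big|\int_{S_i\cap B_{2\sigma}}\operatorname{div}_{S_i}\big((1-\chi)V\big)\Big|\le\Big(\frac{2\sup|V|}{\sigma}+2\sup|DV|\Big)\,4C_4\sigma^2,
\]
which tends to $0$ with $\sigma$. So $S_i$ is stationary in $B_{r_0}$. The origin lies in the closure of $Z_i$, so $\Theta(S_i,0)\ge1$ by (V1). Since $\Theta(S_1,0)+\Theta(S_2,0)=\Theta(T,0)=2$, both densities equal $1$, and by (V3)(i) each $S_i$ is a smooth embedded minimal surface near $0$.

\emph{Step 5: conclusion.} The tangent cone of $T=[S_1]+[S_2]$ at $0$ is $[T_0S_1]+[T_0S_2]$, and it is a rotation of $C$. It is nonzero, so the two planes are distinct, and a plane contained in a union of two planes is one of them. Hence $T_0S_1$ and $T_0S_2$ are totally orthogonal, and $(S_1,S_2)$ is an orthogonal pair with $S_1\cap S_2=\{0\}$. Since $T$ is minimizing near $0$, Theorem~\ref{thm:B} gives $\mathrm{II}_1=\mathrm{II}_2=0$.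
\end{proof}

\begin{remark}\label{rem:all}
Every singular point $p$ of a mass-minimizing chain $T$ in $U\subset\mathbb{R}^4$ satisfies the hypothesis of Theorem~\ref{thm:C}. Indeed, by (V1) and (V2) there is a tangent cone $C'$ at $p$, mass-minimizing and of density at least $1$ at its vertex. If the vertex were regular, $C'$ would be a plane with multiplicity one, so $\Theta(T,p)=1$, and $p$ would be regular by (V3)(i). So $C'$ is singular, and it is a rotation of $C$ by (K2). Theorems~\ref{thm:A}, \ref{thm:B} and~\ref{thm:C} therefore describe all singular germs of mass-minimizing $2$-chains mod $2$ in $\mathbb{R}^4$.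
\end{remark}

\begin{thebibliography}{9}

\bibitem{Fleming}
Fleming, \emph{Flat chains over a finite coefficient group}, Trans. AMS \textbf{121} (1966).

\bibitem{notes}
\texttt{https://web.math.princeton.edu/\~{}ochodosh/GMTnotes.pdf}

\end{thebibliography}
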